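# Connected dyadic compacta, sequential connectedness, and measurable cardinals

## 1. Continuous images of the countable Cantor cube

All spaces in these notes are Hausdorff. A subset $Y$ of a space $X$ is **sequentially closed** in $X$ if $Y$ contains the limits of all convergent sequences lying in $Y$. A space is **sequentially connected** if it is not the union of two non-empty disjoint sequentially closed subsets. Closed sets are sequentially closed, so a sequentially connected space is connected. A compact space is **dyadic** if it is a continuous image of a Cantor cube $\{0,1\}^\kappa$ for some cardinal $\kappa$.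

*A connected compact space that is not sequentially connected.* Take the long ray $\omega_1\times[0,1)$ in the lexicographic order, add a top point $\infty$, and use the order topology. The order is dense and complete with end points, so the space is compact and connected. Let $A$ be the long ray and $B=\{\infty\}$. Given countably many points $(\alpha_n,t_n)$ of $A$, all lie below $(\sup_n\alpha_n+1,0)$, so no sequence in $A$ converges to $\infty$. Hence $A$ and $B$ are both sequentially closed. Compactness and connectedness alone are therefore not enough.

What happens if we add dyadicity? By the Ivanovsky–Kuz'minov theorem every compact topological group is dyadic, and every connected locally compact Abelian group is sequentially connected. The problem, whose source is the paper "Connected LCA groups are sequentially connected" (http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1302/lintka.pdf), is this.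

**Conjecture.** Every connected compact dyadic space is sequentially connected.

Here is the easy case.

**Proposition 1.1.** If $X$ is connected and $f:\{0,1\}^\omega\to X$ is a continuous surjection, then $X$ is sequentially connected.

*Proof.* Suppose $X=A\sqcup B$ with $A,B$ non-empty and sequentially closed. If $x_n\in f^{-1}(A)$ and $x_n\to x$, then $f(x_n)\to f(x)$, so $f(x)\in A$. Hence $f^{-1}(A)$ is sequentially closed, and so is its complement $f^{-1}(B)$. The space $\{0,1\}^\omega$ is metrizable, so sequentially closed subsets of it are closed. Thus $f^{-1}(A)$ and $f^{-1}(B)$ are closed, hence compact, and so their images $A$ and $B$ are compact, hence closed. This contradicts the connectedness of $X$. $\square$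

What changes for a general cube $\{0,1\}^\kappa$? Pulling back and pushing forward work verbatim. Only one sentence used countability: a set which is sequentially closed together with its complement is clopen. So the question becomes: *which subsets of $\{0,1\}^\kappa$ are sequentially closed together with their complements?*

## 2. Sequentially clopen sets and $\sigma$-complete ultrafilters

For a set $T$ we identify $\{0,1\}^T$ with the power set $P(T)$, and write $x(t)=1$ for $t\in x$ and $x(t)=0$ for $t\notin x$. Convergence is coordinatewise: $x_n\to x$ means that for each $t$ we have $x_n(t)=x(t)$ for all large $n$. The operations $\cup,\cap$ and $\Delta$ (symmetric difference) are computed coordinatewise, so they are jointly continuous. An increasing sequence of sets converges to its union, a decreasing one to its intersection. We shall use one more kind of convergent sequence all the time: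

$$\text{if } J_0,J_1,J_2,\dots\text{ are pairwise disjoint, then } J_n\to\emptyset, \tag{1}$$

because each $t$ lies in at most one $J_n$.

**Definition.** A function $g:P(T)\to\{0,1\}$ is *sequentially continuous* if $x_n\to x$ implies $g(x_n)=g(x)$ for all large $n$. A set $A\subset P(T)$ is *sequentially clopen* if $A$ and its complement are sequentially closed.

These are the same notion: $A$ is sequentially clopen iff its indicator $g$ is sequentially continuous. Suppose $A$ is sequentially clopen and $x_n\to x$. If $g(x_n)\ne g(x)$ for infinitely many $n$, then a subsequence lies in whichever of $A$, $P(T)\setminus A$ does not contain $x$, and that set would have to contain $x$. The converse is immediate.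

*Example.* In $P(\omega_1)$ let $A$ be the family of countable sets. It is sequentially closed, since a limit of sets $x_n$ is contained in $\bigcup_n x_n$. It is not closed: it is dense and not everything. But its complement is not sequentially closed. Split $\omega_1$ into uncountable disjoint sets $J_n$; by (1), $J_n\to\emptyset\in A$. So $A$ is not sequentially clopen. Demanding both halves is much stronger than demanding one.

**Definition.** An ultrafilter is *$\sigma$-complete* if it is closed under countable intersections. It is *principal* if it has the form $\{S:\beta\in S\}$.

Principal ultrafilters are $\sigma$-complete. If $U$ is a nonprincipal $\sigma$-complete ultrafilter on $\kappa$, then no singleton is in $U$, and since the complement of a countable set is a countable intersection of complements of singletons, no countable set is in $U$. In particular $\omega$ carries no such $U$.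

Let $\mu_0$ be the least cardinal carrying a nonprincipal $\sigma$-complete ultrafilter, and put $\mu_0=\infty$ if there is none. By a standard theorem of Ulam and Tarski, if $\mu_0$ exists it is the first measurable cardinal. So "$\mu_0=\infty$" means "there are no measurable cardinals".

These ultrafilters matter here for the following reason.

**Lemma 2.1.** If $U$ is a $\sigma$-complete ultrafilter on $\kappa$, then $x\mapsto[x\in U]$ is sequentially continuous on $P(\kappa)$. (Here $[\,\cdot\,]$ is $1$ if the statement is true and $0$ otherwise.)

*Proof.* Let $x_n\to x$ and put $G_m=\{\beta<\kappa: x_n(\beta)=x(\beta)\text{ for all }n\ge m\}$. Then $\kappa=\bigcup_mG_m$. If no $G_m$ were in $U$, then all complements would be, and so would their intersection $\emptyset$. So some $G_m\in U$. For $n\ge m$ the sets $x_n$ and $x$ agree on $G_m\in U$, hence $x_n\in U\iff x\in U$. $\square$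

If $U$ is nonprincipal, the family $U\subset P(\kappa)$ is not clopen. Indeed, membership in a clopen set depends on a finite set $F$ of coordinates; but $\kappa\in U$, $F\notin U$, and $\kappa$ and $F$ agree on $F$. So above a measurable cardinal the key sentence of Proposition 1.1 is false. The first theorem says that ultrafilters are the only obstruction.

**Theorem 1 (classification, ZFC).** A function $g:\{0,1\}^\kappa\to\{0,1\}$ is sequentially continuous iff there are finitely many $\sigma$-complete ultrafilters $U_1,\dots,U_n$ on $\kappa$ (possibly principal) and $h:\{0,1\}^n\to\{0,1\}$ such that $g(x)=h([x\in U_1],\dots,[x\in U_n])$ for all $x$. Hence, if $\kappa<\mu_0$, every sequentially clopen subset of $\{0,1\}^\kappa$ is clopen.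

The *weight* of a space is the least cardinality of a base.

**Theorem 2 (positive part, ZFC).** Every connected dyadic compact space of weight $<\mu_0$ is sequentially connected. In particular, if there are no measurable cardinals, the conjecture holds.

**Theorem 3 (counterexample).** If $\mu_0$ exists, then for every cardinal $\lambda\ge\mu_0$ there is a connected dyadic compact space of weight $\lambda$ that is not sequentially connected.

**Corollary 4.** The conjecture holds if and only if there is no measurable cardinal. More precisely, for an infinite cardinal $\lambda$, all connected dyadic compacta of weight $\le\lambda$ are sequentially connected iff $\lambda<\mu_0$.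

This follows at once from Theorems 2 and 3.

**Corollary 5.** If ZFC is consistent, then ZFC does not refute the conjecture. If ZFC + "there is a measurable cardinal" is consistent, then ZFC does not prove the conjecture.

*Proof from Theorems 2 and 3.* If ZFC is consistent, so is ZFC + $V=L$, by Gödel. By Scott's theorem $V=L$ implies that there are no measurable cardinals, and then Theorem 2 gives the conjecture. For the second part, by Theorem 3 a ZFC proof of the conjecture would be a ZFC proof that there are no measurable cardinals. $\square$

It remains to prove the three theorems. The "if" half of Theorem 1 is already done: by Lemma 2.1 each $[x\in U_i]$ is eventually constant along a convergent sequence, with the value at the limit, so the same holds for $h$ of finitely many of them.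

## 3. Where the metric argument breaks on an uncountable cube

Let $g$ be sequentially continuous on $P(T)$, and try to imitate the metric proof at a point $x$. If $g$ is not constant near $x$, then for each finite $F\subset T$ some $y$ agrees with $x$ on $F$ and has $g(y)\ne g(x)$. For $T=\omega$ take $F_n=\{0,\dots,n-1\}$; the resulting $y_n$ converge to $x$, a contradiction. For uncountable $T$ we can still choose $y_n$ agreeing with $x$ on $F_n$ for any increasing finite $F_n$. However, outside the countable set $\bigcup_nF_n$ nothing is known about $y_n$, and the sequence need not converge to $x$. This is the exact point of failure.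

By (1) we would have convergence if the differences $x\Delta y_n$ were pairwise disjoint. Suppose each difference could be cut down to a *countable* set $C_n\subset x\Delta y_n$ with $g(x\Delta C_n)=g(y_n)$. Then we could choose $y_n$ to agree with $x$ on $\bigcup_{i<n}C_i$, at least if $g$ is not determined near $x$ by countably many coordinates. The $C_n$ would be disjoint and $x\Delta C_n\to x$, a contradiction. So we want countable witnesses:

$$\text{for every sequentially continuous } g \text{ on } P(T) \text{ there is a countable } C\subset T\text{ with } g(C)=g(T). \tag{2}$$

But (2) fails for $T=\mu_0$: with $g(x)=[x\in U]$, $U$ nonprincipal and $\sigma$-complete, we have $g(T)=1$ and $g(C)=0$ for all countable $C$. Any proof of (2) must use a restriction on $T$.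

A natural attempt to prove (2) is to walk from $\emptyset$ to $T$ along the initial segments of an ordering of $T$, and to look for the single points where the value of $g$ jumps. With a well-ordering this goes wrong already for $T=\omega_1$. On the chain of initial segments, that is, on $\omega_1+1$, the function with value $0$ below $\omega_1$ and value $1$ at $\omega_1$ is continuous along sequences and jumps at no single step $\alpha\mapsto\alpha+1$, yet it changes value. The change happens at a cut of uncountable cofinality, which sequences cannot see.

This suggests using an order in which all cuts are approached by sequences from both sides: a set of reals. That proves (2) for $T\subset\mathbb R$ (Section 4). We then reach arbitrary $\kappa$ by proving a different statement, one that involves only countably many subsets of $\kappa$ and so can be carried over to a set of reals (Section 5).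

## 4. Countable witnesses over sets of reals

**Lemma 4.1.** Let $T\subset\mathbb R$ and let $g:P(T)\to\{0,1\}$ be sequentially continuous. Then there is a countable $C\subset T$ with $g(C)=g(T)$.

*Proof.*

**Step 0: the chain and its jumps.** *This step sets up the walk from $\emptyset$ to $T$.* Let $L\subset P(T)$ be the set of initial segments of $(T,<)$, including $\emptyset$ and $T$. It is a chain under inclusion, closed under arbitrary unions and intersections. A sequence in a linear order has a monotone subsequence, and a monotone sequence in $L$ converges to its union or intersection. Hence

$$\text{every sequence in } L\text{ has a subsequence converging to an element of } L. \tag{3}$$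

For $t\in T$ write $T_{<t}=\{s\in T:s<t\}$ and $T_{\le t}=\{s\in T:s\le t\}$. For $C\subset T$ define
$$h_C:L\to\{0,1\},\quad h_C(S)=g(C\cup S),\qquad j(C)=\{t\in T:h_C(T_{<t})\ne h_C(T_{\le t})\}.$$
So $j(C)$ is the set of jumps seen when the points of $C$ have been put in beforehand. If $S_n\to S$ in $L$, then $C\cup S_n\to C\cup S$, so $h_C(S_n)=h_C(S)$ eventually.

The plan is to put the jumps into $C$, and to repeat. Repetition is needed. Let $a<b$ be in $T$ and $g(x)=[a\in x\text{ and }b\in x]$. With $C=\emptyset$ the only jump is at $b$, and $g(\{b\})=0\neq1=g(T)$. With $C=\{b\}$ there is a new jump at $a$. With $C=\{a,b\}$ there is none, and $g(\{a,b\})=1=g(T)$.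

**Step 1: $j(C)\cap C=\emptyset$.** *Points already put in do not jump.* If $t\in C$, then $C\cup T_{<t}=C\cup T_{\le t}$.

**Step 2: $j(C)$ is finite.** *This keeps the construction countable.* If $j(C)$ is infinite, it contains a strictly monotone sequence $(t_n)$. If it increases, then $T_{<t_0}\subset T_{\le t_0}\subset T_{<t_1}\subset T_{\le t_1}\subset\cdots$; if it decreases, then $T_{\le t_0}\supset T_{<t_0}\supset T_{\le t_1}\supset T_{<t_1}\supset\cdots$. In both cases $T_{<t_n}$ and $T_{\le t_n}$ converge to the same $S\in L$. So $h_C(T_{<t_n})$ and $h_C(T_{\le t_n})$ both equal $h_C(S)$ for large $n$, contradicting $t_n\in j(C)$.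

**Step 3: if $j(C)=\emptyset$, then $g(C)=g(T)$.** *No jumps means no change; this is where $T\subset\mathbb R$ is used.* Write $h=h_C$. Let $\mathcal F$ be the set of $S\in L$ such that $h(S')=h(\emptyset)$ for all $S'\in L$ with $S'\subset S$. Then $\emptyset\in\mathcal F$, and $\mathcal F$ is closed downward in $L$. Put $S^*=\bigcup\mathcal F\in L$.

*We show $S^*\in\mathcal F$.* First, $S^*=\bigcup_nS_n$ for some increasing sequence of $S_n\in\mathcal F$. If $S^*=\emptyset$, take $S_n=\emptyset$. If $S^*$ has a maximum $m$, then $m\in S$ for some $S\in\mathcal F$, so $S=S^*$, and we take $S_n=S$. Otherwise, as $S^*\subset\mathbb R$, there is a strictly increasing sequence $(s_n)$ cofinal in $S^*$. Each $s_n$ lies in some member of $\mathcal F$, which contains $T_{\le s_n}$, so $S_n=T_{\le s_n}\in\mathcal F$. Now $S_n\to S^*$ gives $h(S^*)=h(\emptyset)$. If $S'\in L$ and $S'\subsetneq S^*$, choose $s\in S^*\setminus S'$ and $n$ with $s\in S_n$. Then $S'\subset T_{<s}\subset S_n$, so $h(S')=h(\emptyset)$. Hence $S^*\in\mathcal F$.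

*We show $S^*=T$.* Suppose not.

- Suppose $T\setminus S^*$ has a least element $t$. Then $S^*=T_{<t}$. Since $t\notin j(C)$, we have $h(T_{\le t})=h(T_{<t})=h(\emptyset)$. A member of $L$ contained in $T_{\le t}$ is either $T_{\le t}$ or contained in $T_{<t}=S^*\in\mathcal F$. So $T_{\le t}\in\mathcal F$, contradicting $t\notin S^*$.
- Suppose $T\setminus S^*$ has no least element. As it is a set of reals, there is a strictly decreasing sequence $(p_n)$ coinitial in it. Each $T_{<p_n}$ properly contains $S^*$, so $T_{<p_n}\notin\mathcal F$. Hence there is $S_n'\in L$ with $S_n'\subset T_{<p_n}$ and $h(S_n')\ne h(\emptyset)$. Since $S^*\in\mathcal F$, $S_n'$ is not contained in $S^*$, so $S^*\subsetneq S'_n$. Every $s\in T\setminus S^*$ satisfies $p_n\le s$ for all large $n$, and then $s\notin S_n'$. So $S'_n\to S^*$ and $h(S'_n)=h(S^*)=h(\emptyset)$ for large $n$, a contradiction.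

Thus $S^*=T$ and $g(C)=h(\emptyset)=h(T)=g(C\cup T)=g(T)$.

**Step 4: if $C_0\subset C_1\subset\cdots$ and $C=\bigcup_nC_n$, then $h_{C_n}=h_C$ for all large $n$.** *This makes the repetition stop.* Otherwise for infinitely many $n$ there is $S_n\in L$ with $g(C_n\cup S_n)\ne g(C\cup S_n)$. By (3), along a subsequence $S_n\to S\in L$. Along it, $C_n\cup S_n\to C\cup S$ and $C\cup S_n\to C\cup S$. Both values are then eventually $g(C\cup S)$, a contradiction.

**Step 5: conclusion.** *We iterate the jump operation.* Put $C_0=\emptyset$, $C_{n+1}=C_n\cup j(C_n)$, $C=\bigcup_nC_n$. By Step 2, $C$ is countable. The set $j(C)$ is determined by $h_C$, so by Step 4, $j(C)=j(C_n)$ for some $n$. Hence $j(C)\subset C_{n+1}\subset C$. By Step 1, $j(C)=\emptyset$, and by Step 3, $g(C)=g(T)$. $\square$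

Now the plan of Section 3 can be carried out, with countable sets of coordinates in place of finite ones.

**Lemma 4.2.** Let $T\subset\mathbb R$ and let $g:P(T)\to\{0,1\}$ be sequentially continuous. For each $x\subset T$ there is a countable $F_x\subset T$ such that $g(y)=g(x)$ whenever $y\cap F_x=x\cap F_x$.

*Proof.* **Step 1: countable differences.** *We move the witness lemma to an arbitrary pair of points.* Let $x,y\subset T$. The set $x\Delta y$ is a set of reals, and $S\mapsto g(x\Delta S)$ is sequentially continuous on $P(x\Delta y)$, with value $g(y)$ at $S=x\Delta y$. By Lemma 4.1 there is a countable $C\subset x\Delta y$ with $g(x\Delta C)=g(y)$.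

**Step 2: disjoint differences.** *We build a forbidden convergent sequence.* Suppose no $F_x$ exists. Inductively, given countable $C_i$ for $i<n$, the countable set $\bigcup_{i<n}C_i$ does not serve as $F_x$. So there is $y_n$ agreeing with $x$ on it with $g(y_n)\ne g(x)$. By Step 1 choose a countable $C_n\subset x\Delta y_n$ with $g(x\Delta C_n)=g(y_n)\ne g(x)$. Since $x\Delta y_n$ is disjoint from $\bigcup_{i<n}C_i$, the $C_n$ are pairwise disjoint. By (1), $x\Delta C_n\to x$, so $g(x\Delta C_n)=g(x)$ for large $n$, a contradiction. $\square$

## 5. No infinite disjoint family of effective flips

Lemmas 4.1 and 4.2 fail for large index sets. The next statement holds for every $\kappa$, because it speaks of only countably many subsets of $\kappa$. The proof merges those points of $\kappa$ that the given sets do not distinguish; at most continuum many classes remain.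

**Lemma 5.1.** Let $g:P(\kappa)\to\{0,1\}$ be sequentially continuous, $\kappa$ arbitrary. There are no pairwise disjoint $J_n\subset\kappa$ and $x_n\subset\kappa$ $(n\in\omega)$ with $g(x_n\Delta J_n)\ne g(x_n)$ for all $n$.

If the $x_n$ were all equal to one set $x$, this would be immediate from (1). The difficulty is that the $x_n$ vary and, when $\kappa$ is uncountable, may have no convergent subsequence.

*Proof.* Suppose such sets exist.

**Step 1: transfer to a set of reals.** *This makes Lemma 4.2 available.* Define
$$\varphi:\kappa\to\{0,1\}^\omega\times\{0,1\}^\omega,\qquad \varphi(\alpha)=\bigl((x_n(\alpha))_n,(J_n(\alpha))_n\bigr).$$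
Identify the target with the Cantor set in $\mathbb R$, and let $T=\varphi(\kappa)\subset\mathbb R$. Let $x_n'$ (respectively $J_n'$) be the set of points of $T$ whose first (respectively second) component has $n$-th entry $1$. Then $x_n=\varphi^{-1}(x_n')$ and $J_n=\varphi^{-1}(J_n')$. The $J'_n$ are pairwise disjoint, since a common point $\varphi(\alpha)$ of two of them would give $\alpha$ in two of the $J_n$.

The map $S\mapsto\varphi^{-1}(S)$ from $P(T)$ to $P(\kappa)$ is continuous, because coordinate $\alpha$ of $\varphi^{-1}(S)$ is coordinate $\varphi(\alpha)$ of $S$. It commutes with $\Delta$. So $g'(S)=g(\varphi^{-1}(S))$ is sequentially continuous on $P(T)$, and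
$$g'(x_n'\Delta J_n')=g(x_n\Delta J_n)\ne g(x_n)=g'(x_n')\quad\text{for all }n. \tag{4}$$

**Step 2: cut down to countably many coordinates.** *This gives us convergent subsequences.* With the sets from Lemma 4.2 for $g'$, put $F=\bigcup_n\bigl(F_{x_n'}\cup F_{x_n'\Delta J_n'}\bigr)$, a countable set. Let $u_n=x_n'\cap F$ and $v_n=J_n'\cap F$. Then $u_n$ agrees with $x_n'$ on $F\supset F_{x_n'}$, and $u_n\Delta v_n=(x_n'\Delta J_n')\cap F$ agrees with $x_n'\Delta J_n'$ on $F\supset F_{x_n'\Delta J_n'}$. Hence, by (4),
$$g'(u_n)=g'(x_n')\ne g'(x_n'\Delta J_n')=g'(u_n\Delta v_n)\quad\text{for all }n.$$

**Step 3: contradiction.** *We pass to a limit.* Since $F$ is countable, $P(F)$ is compact and metrizable, so a subsequence of $(u_n)$ converges to some $u\subset F$. The $v_n$ are pairwise disjoint, so $v_n\to\emptyset$. Along the subsequence both $u_n\to u$ and $u_n\Delta v_n\to u$, so $g'(u_n)$ and $g'(u_n\Delta v_n)$ both equal $g'(u)$ eventually, a contradiction. $\square$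

## 6. The ideal of ineffective sets and its atoms

We prove the "only if" part of Theorem 1. Let $g$ be sequentially continuous on $P(\kappa)$ and put
$$N=\{I\subset\kappa:\ g(x\Delta J)=g(x)\text{ for all }x\subset\kappa\text{ and all }J\subset I\}.$$
So $N$ consists of the sets on which flipping coordinates never matters. Call sets not in $N$ *positive*.

*Two examples.* If $g(x)=x(0)+x(1)\bmod 2$, then $I\in N$ iff $I\cap\{0,1\}=\emptyset$. If $g(x)=[x\in U]$ with $U$ a $\sigma$-complete ultrafilter, then $I\in N$ iff $I\notin U$. Indeed, if $I\notin U$ and $J\subset I$, then $x$ and $x\Delta J$ agree on $\kappa\setminus I\in U$; if $I\in U$, then $g(\emptyset\Delta I)=1\ne0=g(\emptyset)$. In the second example the positive sets form the ultrafilter itself. In general we shall read off the ultrafilters from the positive sets.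

**Step 1: $N$ is a $\sigma$-ideal.** *This will give $\sigma$-completeness.* Clearly $N$ is closed under subsets, and $\emptyset\in N$. Let $I,I'\in N$ and $J\subset I\cup I'$. Then $J\setminus I\subset I'$ and
$$g(x\Delta J)=g\bigl((x\Delta(J\cap I))\Delta(J\setminus I)\bigr)=g(x\Delta(J\cap I))=g(x),$$
so $I\cup I'\in N$. Let $I_n\in N$ for $n\in\omega$, let $J\subset\bigcup_nI_n$, and put $J_n=J\cap(I_0\cup\dots\cup I_n)$. By the finite case $g(x\Delta J_n)=g(x)$ for all $n$. Since $J_n\to J$, also $x\Delta J_n\to x\Delta J$, so $g(x\Delta J)=g(x)$. Hence $\bigcup_nI_n\in N$.

**Step 2: there is no infinite family of pairwise disjoint positive sets.** *This will give finiteness.* If $I_n$ $(n\in\omega)$ were such sets, positivity would give $J_n\subset I_n$ and $x_n$ with $g(x_n\Delta J_n)\ne g(x_n)$, and the $J_n$ would be disjoint. This contradicts Lemma 5.1.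

**Step 3: every positive set contains an atom.** *Atoms are the carriers of the ultrafilters.* Call a positive set an *atom* if it is not a union of two disjoint positive sets. In the first example above, the atoms are the sets meeting $\{0,1\}$ in exactly one point. Suppose a positive set $I$ contains no atom. Then $I$ is not an atom, so $I=I_0\sqcup R_0$ with both parts positive. Again $R_0\subset I$ is not an atom, so $R_0=I_1\sqcup R_1$ with both parts positive, and so on. The sets $I_0,I_1,\dots$ are pairwise disjoint and positive, contradicting Step 2.

**Step 4: finitely many atoms exhaust $\kappa$ up to $N$.** *This isolates the relevant part of $\kappa$.* Choose atoms one after another, each disjoint from the previous ones, as long as possible. By Step 2 this stops, with a maximal disjoint family $P_1,\dots,P_n$ of atoms (possibly $n=0$). The set $R=\kappa\setminus\bigcup_iP_i$ contains no atom, by maximality. By Step 3, $R\in N$.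

**Step 5: each atom gives a $\sigma$-complete ultrafilter.** *These are the ultrafilters of the theorem.* Let $U_i=\{S\subset\kappa:S\cap P_i\notin N\}$. For each $S$ exactly one of $S\cap P_i$ and $P_i\setminus S$ is in $N$: not both, since $P_i\notin N$ and $N$ is closed under unions; at least one, since $P_i$ is an atom. So exactly one of $S$, $\kappa\setminus S$ is in $U_i$. Clearly $\emptyset\notin U_i$, and $U_i$ is upward closed because $N$ is closed under subsets. If $S_k\in U_i$ for $k\in\omega$, then $P_i\setminus S_k\in N$ for all $k$, so $P_i\setminus\bigcap_kS_k=\bigcup_k(P_i\setminus S_k)\in N$ by Step 1, and hence $\bigcap_kS_k\in U_i$. Thus $U_i$ is a $\sigma$-complete ultrafilter.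

**Step 6: $g$ is a function of the bits $[x\in U_i]$.** *We replace $x$ by a union of atoms.* For $x\subset\kappa$ let $x^*=\bigcup\{P_i:x\in U_i\}$. The set $x\Delta x^*$ is in $N$, as a union of finitely many sets in $N$: on $P_i$ it is $P_i\setminus x\in N$ if $x\in U_i$, and $x\cap P_i\in N$ if $x\notin U_i$; on $R$ it is a subset of $R\in N$. Since $x=x^*\Delta(x\Delta x^*)$, the definition of $N$ gives $g(x)=g(x^*)$. Therefore
$$g(x)=h([x\in U_1],\dots,[x\in U_n])\quad\text{with}\quad h(\varepsilon_1,\dots,\varepsilon_n)=g\Bigl(\bigcup\{P_i:\varepsilon_i=1\}\Bigr).$$

**Step 7: small $\kappa$.** *This is the last sentence of the theorem.* If $\kappa<\mu_0$, every $U_i$ is principal by the definition of $\mu_0$, say at $\beta_i$, and $[x\in U_i]=x(\beta_i)$. So $g$ depends on finitely many coordinates and is continuous. Applied to indicators, this says that every sequentially clopen subset of $\{0,1\}^\kappa$ is clopen. This completes the proof of Theorem 1. $\blacksquare$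

## 7. Connected dyadic compacta of weight below $\mu_0$

Now we prove Theorem 2. Let $X$ be a connected dyadic compactum of weight $\lambda<\mu_0$, and let $f:\{0,1\}^\kappa\to X$ be a continuous surjection.

**Step 1: finite weight.** *We dispose of a trivial case.* If $\lambda$ is finite, $X$ has finitely many open sets, so, being Hausdorff, it is finite and discrete. Being connected, it has at most one point, and there is nothing to prove. From now on $\lambda$ is infinite.

**Step 2: we may assume $\kappa\le\lambda$.** *The given cube may be much larger than $X$ requires, and Theorem 1 gives clopen sets only when $\kappa<\mu_0$.* (If there are no measurable cardinals, this step is unnecessary.) A compact space of infinite weight $\lambda$ embeds in $[0,1]^\lambda$; let $f_\xi$ $(\xi<\lambda)$ be the coordinate functions of $f$ after such an embedding. Every continuous $\psi:\{0,1\}^\kappa\to\mathbb R$ depends on countably many coordinates. Indeed, the continuous functions depending on finitely many coordinates form an algebra that contains the constants and separates points, so by Stone–Weierstrass $\psi$ is a uniform limit of functions $\psi_k$ depending only on finite sets $F_k$ of coordinates.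 If $x,y$ agree on $\bigcup_kF_k$, then $\psi_k(x)=\psi_k(y)$ for all $k$, so $\psi(x)=\psi(y)$.

Apply this to each $f_\xi$, and let $D\subset\kappa$ be the union of the countable sets obtained. Then $|D|\le\lambda\cdot\omega=\lambda$, and $f(x)$ depends only on $x|_D$. So $f$ restricted to $\{x:x|_{\kappa\setminus D}=0\}\cong\{0,1\}^D$ is still onto $X$. Replace $\kappa$ by $|D|\le\lambda<\mu_0$.

**Step 3: the argument of Proposition 1.1.** *Theorem 1 replaces metrizability.* Suppose $X=A\sqcup B$ with $A,B$ non-empty and sequentially closed. If $x_n\to x$ in $\{0,1\}^\kappa$ with all $x_n\in f^{-1}(A)$, then $f(x_n)\to f(x)$, so $f(x)\in A$; similarly for $B$. So $f^{-1}(A)$ is sequentially clopen, and by Theorem 1 it is clopen. Then $A=f(f^{-1}(A))$ and $B=f(f^{-1}(B))$ are compact, hence closed, which contradicts the connectedness of $X$. $\blacksquare$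

## 8. A transfinite Gray code that the ultrafilter cannot see

To prove Theorem 3, let $\mu_0$ exist, put $\kappa=\mu_0$, and let $U$ be a nonprincipal $\sigma$-complete ultrafilter on $\kappa$. By Lemma 2.1, $U$ and its complement split the cube $P(\kappa)$ into two sequentially closed sets. The cube is disconnected, so we must glue its points together until it becomes connected. We may glue $x$ to $y$ only if $x\in U\iff y\in U$. This holds when $x\Delta y$ is finite, since $U$ is nonprincipal.

The first thing to try is to glue all pairs with $x\Delta y$ finite. This is too much: every basic open set of $P(\kappa)\times P(\kappa)$ restricts only finitely many coordinates, so it contains a pair with finite difference. The relation is thus dense in $P(\kappa)\times P(\kappa)$ and not everything, so it is not closed, and the quotient is not Hausdorff. We must glue fewer pairs, so that the relation is closed, but enough to kill all clopen sets.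

A model for this is the interval $[0,1]$. Send $x\in\{0,1\}^\omega$ to the real number with binary digits $d_k=x(0)+\dots+x(k)\bmod 2$, $k\in\omega$. The map $x\mapsto(d_k)$ is a homeomorphism of $\{0,1\}^\omega$. Two different digit sequences give the same number iff, up to order, they have a common initial part of some length $n$ and then continue $0,1,1,1,\dots$ and $1,0,0,0,\dots$ respectively. In both, the digit changes from place $n$ to place $n+1$ and never again. In terms of $x$: $x(n+1)=1$, $x(k)=0$ for $k>n+1$, and $x(n)$ takes both values. So $[0,1]$ is obtained from $P(\omega)$ by gluing $x$ to $x\Delta\{n\}$ whenever $\max x=n+1$. This is the Gray-code presentation of $[0,1]$. Only one coordinate is flipped in each gluing, and the rule makes sense for ordinals.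

**Step 1: the space.** *We define the gluing for $\kappa$.* As an infinite cardinal, $\kappa$ is a limit ordinal. For $x\subset\kappa$: if $x$ has a maximum and this maximum is a successor ordinal $\alpha+1$, put $\sigma(x)=x\Delta\{\alpha\}$; otherwise put $\sigma(x)=x$. In the first case $\sigma(x)$ has the same maximum $\alpha+1$, so $\sigma\circ\sigma=\mathrm{id}$. Hence
$$E=\{(x,y):y=x\text{ or }y=\sigma(x)\}$$
is an equivalence relation with classes of size at most $2$, and $|x\Delta y|\le1$ for $(x,y)\in E$.

**Step 2: $E$ is closed.** *This makes the quotient Hausdorff.* Let $(x,y)\in\overline E$ with $x\ne y$. If $x\Delta y$ contained two different coordinates, then some pair in $E$, agreeing with $(x,y)$ at these two coordinates, would differ at both, which is impossible. So $x\Delta y=\{\alpha\}$ for some $\alpha$. Let $\beta>\alpha$. There is $(x',y')\in E$ agreeing with $(x,y)$ at the coordinates $\alpha$ and $\beta$. Since $x'$ and $y'$ differ at $\alpha$, we have $\max x'=\alpha+1$, so $x'(\alpha+1)=1$ and $x'(\gamma)=0$ for $\gamma>\alpha+1$. Hence $x(\beta)=x'(\beta)$ equals $1$ if $\beta=\alpha+1$ and $0$ if $\beta>\alpha+1$. As $\beta>\alpha$ was arbitrary and $\alpha+1<\kappa$, we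 get $\max x=\alpha+1$. So $y=x\Delta\{\alpha\}=\sigma(x)$ and $(x,y)\in E$.

The quotient of a compact Hausdorff space by a closed equivalence relation is compact Hausdorff. So $X=\{0,1\}^\kappa/E$ is a compact Hausdorff space. Let $f:\{0,1\}^\kappa\to X$ be the quotient map; it shows that $X$ is dyadic.

**Step 3: $X$ is connected.** *We show that no nontrivial clopen set respects the gluing.* If $Y\subset X$ is clopen, then $W=f^{-1}(Y)$ is clopen and $E$-saturated. Membership in $W$ depends only on finitely many coordinates $\alpha_1<\dots<\alpha_n$. We show by downward induction on $i=n,\dots,0$ that membership of $x$ in $W$ depends only on $x\cap\{\alpha_1,\dots,\alpha_i\}$. For $i=n$ this is given. Suppose it holds for some $i\ge1$, and let $a\subset\{\alpha_1,\dots,\alpha_i\}$. The set $a\cup\{\alpha_i+1\}$ has maximum $\alpha_i+1$, so $\sigma(a\cup\{\alpha_i+1\})=(a\Delta\{\alpha_i\})\cup\{\alpha_i+1\}$. Since $\alpha_i+1\notin\{\alpha_1,\dots,\alpha_i\}$, the induction hypothesis gives the first and third equivalences below, and saturation gives the second: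
$$a\in W\iff a\cup\{\alpha_i+1\}\in W\iff(a\Delta\{\alpha_i\})\cup\{\alpha_i+1\}\in W\iff a\Delta\{\alpha_i\}\in W.$$
So membership does not depend on coordinate $\alpha_i$ either, and the claim holds for $i-1$. (The coordinate $\alpha_i+1$ may be $\alpha_{i+1}$. This does no harm, because $\alpha_{i+1}$ has already been removed; it is why the induction goes downward.) For $i=0$ we get $W=\emptyset$ or $W=P(\kappa)$. Hence $Y=\emptyset$ or $Y=X$.

**Step 4: the two pieces.** *We transport the splitting of the cube to $X$.* Put $A=f(U)$ and $B=f(P(\kappa)\setminus U)$. Then $A\cup B=X$, and both are non-empty since $\kappa\in U$ and $\emptyset\notin U$. Let $(x,y)\in E$, so $x\Delta y\subset\{\alpha\}$ for some $\alpha$. Since $\{\alpha\}\notin U$, the set $\kappa\setminus\{\alpha\}$, on which $x$ and $y$ agree, is in $U$; hence $x\in U\iff y\in U$. So $U$ is $E$-saturated, $A\cap B=\emptyset$, $f^{-1}(A)=U$ and $f^{-1}(B)=P(\kappa)\setminus U$.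

**Step 5: lifting convergent sequences.** *A convergent sequence in $X$ need not come from a convergent sequence in the cube; we show that it nearly does.* Let $z_n\to z$ in $X$, choose $x_n\in f^{-1}(z_n)$, and let $f^{-1}(z)=\{p,q\}$ with $|p\Delta q|\le1$ (possibly $p=q$). We claim:
$$\text{for each }\beta\notin p\Delta q,\quad x_n(\beta)=p(\beta)\text{ for all large }n. \tag{5}$$
Otherwise some subsequence has $x_{n_k}(\beta)\ne p(\beta)$ for all $k$. By compactness it has a cluster point $w\in\{0,1\}^\kappa$. The condition at $\beta$ is closed, so $w(\beta)\ne p(\beta)=q(\beta)$, and $w\notin\{p,q\}$. But $f(w)$ is a cluster point of $(z_{n_k})$, which converges to $z$ in a Hausdorff space. So $f(w)=z$ and $w\in\{p,q\}$, a contradiction.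

**Step 6: $A$ and $B$ are sequentially closed.** *Here $\sigma$-completeness enters.* Keep the notation of Step 5. Since $p\Delta q$ has at most one point, removing it from a set in $U$ leaves a set in $U$.

Suppose all $z_n\in A$. Then all $x_n\in U$, so $S=\bigcap_nx_n\in U$. If $\beta\in S\setminus(p\Delta q)$, then $x_n(\beta)=1$ for all $n$, so $p(\beta)=1$ by (5). Thus $p\supset S\setminus(p\Delta q)\in U$, so $p\in U$ and $z=f(p)\in A$.

Suppose all $z_n\in B$. Then all $\kappa\setminus x_n\in U$, so $S=\bigcap_n(\kappa\setminus x_n)\in U$. By (5), $p(\beta)=0$ for $\beta\in S\setminus(p\Delta q)$. Thus $\kappa\setminus p\supset S\setminus(p\Delta q)\in U$, so $p\notin U$ and $z\in B$.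

So $X=A\sqcup B$ is connected, compact and dyadic, but not sequentially connected.

**Step 7: weight exactly $\lambda$, for any $\lambda\ge\mu_0$.** *We adjust the weight by a product.* Weight does not increase under continuous surjections between compact spaces, so $w(X)\le w(\{0,1\}^{\mu_0})=\mu_0$. Consider $X\times[0,1]^\lambda$. It is compact and connected as a product of such spaces. It is dyadic: $[0,1]$ is a continuous image of $\{0,1\}^\omega$, so the product is a continuous image of $\{0,1\}^{\mu_0}\times(\{0,1\}^\omega)^\lambda$, which is a Cantor cube. Its weight is at most $\max(\mu_0,\lambda)=\lambda$, and at least $\lambda$ because it contains a copy of $[0,1]^\lambda$. Finally it is the disjoint union of the non-empty sets $A\times[0,1]^\lambda$ and $B\times[0,1]^\lambda$. These are the preimages of $A$ and $B$ under the projection to $X$. A preimage of a sequentially closed set under a continuous map is sequentially closed, since the map preserves limits of sequences. So $X\times[0,1]^\lambda$ is not sequentially connected. This proves Theorem 3, and with it Corollaries 4 and 5. $\blacksquare$
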